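# Eulerian orientations of vertex-transitive graphs: diameter two, directed diameter of order $n^{1/3}$

## A ring of fat fibers

We start with a family of graphs. Let $N=2K+1$ with $K\ge 1$, and identify $\mathbb Z_N$ with $\{-K,\dots,K\}$. Then $|x|\in\{0,\dots,K\}$ makes sense for $x\in\mathbb Z_N$: it is the least absolute value of an integer representing $x$. In particular $|x+y|\le |x|+|y|$ in $\mathbb Z_N$.

**Definition (the graph $\Gamma(N,m,A)$).** Let $A=-A\subset\mathbb Z_N\setminus\{0,1,-1\}$, put
$$\sigma=\sum_{s\in A}|s| ,$$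
and let $m\ge\sigma+1$ be an integer. The vertex set is $\mathbb Z_N\times\mathbb Z_m$, and the edges are

* short edges: $(x,a)\sim(x+1,b)$ for all $x\in\mathbb Z_N$ and all $a,b\in\mathbb Z_m$;
* long edges: $(x,a)\sim(x+s,a)$ for all $x$, $a$ and all $s\in A$.

Think of $N$ fibers $F_x=\{x\}\times\mathbb Z_m$ arranged around a ring. Neighboring fibers are joined completely. A long edge jumps across the ring and keeps the second coordinate.

For the smallest interesting example take $K=2$, so $\mathbb Z_5=\{-2,-1,0,1,2\}$. The only possible nonempty $A$ is $\{2,-2\}$, with $\sigma=4$. Take $m=6$. The graph has $30$ vertices, and each vertex has $12$ short edges and $2$ long ones.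

The purpose of this graph is as follows. We will orient it so that every vertex has as many arcs going out as coming in, while **no long arc ever increases $|x|$**. Short edges change $|x|$ by at most $1$, so a directed path from $F_0$ to $F_K$ needs at least $K$ steps. If $A$ is large, however, the undirected graph has diameter only $2$: jump to the right place on the ring, then use one short edge to correct the second coordinate. The fibers must be fat because the short edges have to carry back outward everything that the long edges carry inward.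

## Directed diameter and the polynomial bound

All graphs are simple, finite and connected, with $n\ge2$ vertices.

**Definition (vertex-transitive, Cayley graph).** A graph is vertex-transitive if any vertex can be moved to any other by an automorphism. If $H$ is a finite abelian group and $C=-C\subset H\setminus\{0\}$, the Cayley graph $\mathrm{Cay}(H,C)$ has vertex set $H$ and edges $h\sim h+c$ for $c\in C$.

Translations of $H$ are automorphisms of $\mathrm{Cay}(H,C)$, so Cayley graphs are vertex-transitive. For example, $\mathrm{Cay}(\mathbb Z_n,\{\pm1\})$ with $n\ge3$ is the $n$-cycle. Our $\Gamma(N,m,A)$ is the Cayley graph of $\mathbb Z_N\times\mathbb Z_m$ with connection set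
$$\{(\pm1,b):b\in\mathbb Z_m\}\cup(A\times\{0\}).$$
This set is symmetric and does not contain $0$, so the graph is simple and vertex-transitive. The elements $(1,b)$ generate the group, because $(1,b)-(1,0)=(0,b)$, so the graph is connected.

**Definition (Eulerian orientation, diameters).** An Eulerian orientation gives each edge a direction so that at each vertex the indegree equals the outdegree. The directed diameter $d^+$ is the maximum, over ordered pairs $(x,y)$, of the length of a shortest directed path from $x$ to $y$. The undirected diameter $d$ is the diameter of the underlying graph.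

An Eulerian orientation of a vertex-transitive graph has a constant outdegree $\Delta$, and the graph is $2\Delta$-regular. Only the undirected graph is assumed vertex-transitive, not the orientation. We write $e(S,S^c)$ for the number of undirected edges between $S$ and its complement.

The question comes from "On the diameter of Eulerian orientations of graphs" (https://typeset.io/pdf/on-the-diameter-of-eulerian-orientations-of-graphs-16ngbi4e2s.pdf). Is there a polynomial $g$ with $d^+\le g(d,\log n)$ for all Eulerian orientations of vertex-transitive graphs? Three bounds are recalled with the question: $d^+=O(d\Delta\ln n)$ for Eulerian orientations of vertex-transitive graphs, $d^+=O(d^2(\log n)^3)$ for Cayley digraphs, and $d^+=O(d\log n)$ for regular edge-transitive digraphs. The issue is whether the factor $\Delta$ in the first can be removed at the price of a polynomial. We use none of these three results.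

The answer is **no**, already for $d=2$: there are Cayley graphs of finite abelian groups with $d=2$ and arbitrarily large $n$ that have Eulerian orientations with $d^+\ge(n/6)^{1/3}$. Here are the precise statements.

**Theorem 1.** For every $K\ge2$ there is a vertex-transitive graph with diameter exactly $2$ and $n=(2K+1)K(K+1)\le6K^3$ vertices that has an Eulerian orientation with $d^+\ge K\ge(n/6)^{1/3}$. Hence $d^+\le g(d,\log n)$ fails for every polynomial $g$. More generally, no bound $d^+\le F(d)\,n^{o(1)}$ holds, for any function $F$.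

**Theorem 2.** Every Eulerian orientation of a vertex-transitive graph satisfies $d^+\le8\sqrt{dn}+8$.

**Theorem 3.** Let $n_0\ge2$ and $d_0$ be integers with $3+\log_{3/2}\log_2n_0\le d_0\le n_0$. Then there is a vertex-transitive graph with $7n_0\le n\le45n_0$ and $d_0\le d\le2d_0$ that has an Eulerian orientation with $d^+\ge\sqrt{dn}/10$.

**Theorem 4.**

* (a) If $d=1$ and $n\ge3$, then $d^+=2$.
* (b) If $d=2$, then $d^+\le26\,n^{1/3}$.
* (c) For each fixed $d\ge2$ and every $b\ge2$ there is a vertex-transitive graph of diameter at most $d$, with $n\to\infty$ as $b\to\infty$, that has an Eulerian orientation with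
$$d^+\ \ge\ \tfrac12\Big(\frac n{2d}\Big)^{\frac{2^{d-1}-1}{2^d-1}},\qquad \frac{2^{d-1}-1}{2^d-1}=\frac12-\frac1{2(2^d-1)}.$$

By Theorem 1 and Theorem 4(b), the order $n^{1/3}$ is optimal for $d=2$. Theorem 3 says that Theorem 2 is sharp up to constants once $d$ is at least of order $\log\log n$. For $3\le d\ll\log\log n$ the exact order is not determined here: Theorem 4(c) and Theorem 2 leave a gap between the exponents $\frac12-\frac1{2(2^d-1)}$ and $\frac12$.

## Balanced cuts, cycles and tournaments

The Eulerian condition will be used almost entirely through cuts.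

**Lemma 5.** In an Eulerian orientation, for every vertex set $S$, the number of arcs leaving $S$ equals the number entering $S$, so each is $\frac12e(S,S^c)$. An Eulerian orientation of a connected graph is strongly connected, so $d^+<\infty$.

*Proof.* Sum (outdegree $-$ indegree) over $S$. The sum is $0$. Arcs inside $S$ contribute $+1$ and $-1$ and cancel, so what remains is (arcs leaving) $-$ (arcs entering). For the second claim, let $S$ be the set of vertices reachable from $x$. No arc leaves $S$, hence none enters, and connectedness forces $S=V$. $\square$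

Now some cases by hand. On the cycle with $n\ge3$ vertices, an Eulerian orientation must go around the cycle, so $d^+=n-1\le2d$. This is harmless.

Next take $d=1$, the complete graph; this is Theorem 4(a).

**Proof of Theorem 4(a).** The degree $n-1$ equals $2\Delta$, so the orientation is a regular tournament on $n=2\Delta+1$ vertices. Let $x\ne y$ and suppose $x\not\to y$, so $y\to x$. Then $N^+(x)$ contains neither $x$ nor $y$, and $N^-(y)$ contains neither $y$ nor $x$. Both are $\Delta$-subsets of $V\setminus\{x,y\}$, which has $2\Delta-1$ elements, so they intersect. A common element $z$ gives $x\to z\to y$. Hence $d^+\le2$. If $y\to x$ is an arc, then $x$ does not reach $y$ in one step, so $d^+\ne1$. $\blacksquare$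

So the first diameter at which something can happen is $d=2$.

## Ball growth, and where a factor $\Delta$ is lost

A sensible first approach is to grow directed balls. Vertex-transitive graphs of small diameter have many edges across every cut, by Lemma 5 half of these edges leave, so directed balls should grow. We first prove the expansion statement; it is needed later anyway.

**Lemma 6.** Let $G$ be vertex-transitive, $2\Delta$-regular, of diameter $d$, and let $S\subset V$. Then
$$e(S,S^c)\ \ge\ \frac{|S||S^c|}{dn}.$$
If $d=2$, then also $e(S,S^c)\ge\dfrac{|S||S^c|}{4\Delta+1}$.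

As a check, for an even cycle and $S$ a half-cycle, $e(S,S^c)=2$, while the first bound is $\frac{(n/2)^2}{(n/2)n}=\frac12$.

*Proof.* **Step 1: turn the cut into a metric.** Let $g$ be a uniformly random automorphism, and let $\rho(u,v)$ be the probability that exactly one of $gu,gv$ lies in $S$. This is symmetric with $\rho(u,u)=0$. If exactly one of $gu,gw$ lies in $S$, then for any $v$ one of the pairs $(gu,gv)$, $(gv,gw)$ is also split by $S$, so $\rho(u,w)\le\rho(u,v)+\rho(v,w)$. For a fixed automorphism $h$, the product $gh$ is again uniform, so $\rho(hu,hv)=\rho(u,v)$.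

**Step 2: compute two averages.** Fix a vertex $o$. By vertex-transitivity $go$ is uniform on $V$. As $v$ runs over $V$, so does $gv$; as $z$ runs over the neighbors of $o$, the vertex $gz$ runs over the neighbors of $go$. The expected number of $v$ such that $S$ splits $go,gv$ is $\frac{|S|}n|S^c|+\frac{|S^c|}n|S|$. The expected number of cut edges at the uniform vertex $go$ is $\frac1n\cdot2e(S,S^c)$. So
$$\sum_v\rho(o,v)=\frac{2|S||S^c|}n,\qquad R:=\sum_{z\sim o}\rho(o,z)=\frac{2e(S,S^c)}n. \tag{1}$$
The number $R$ does not depend on $o$.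

**Step 3: bound the first sum by the second.** If $u\sim w$, then $\rho(u,w)$ is one term of $R$ computed at $u$, so $\rho(u,w)\le R$. By the triangle inequality along a shortest path, $\rho(o,v)\le dR$ for all $v$. Hence $\sum_v\rho(o,v)\le ndR$, and (1) gives $\frac{2|S||S^c|}n\le nd\cdot\frac{2e(S,S^c)}n$, which is the first claim.

**Step 4: save when $d=2$.** Every $v\ne o$ is a neighbor of $o$ or is joined to $o$ by at least one path $o,z,v$. The neighbors contribute $R$ in total. For the others, use the triangle inequality and sum over all such paths: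
$$\sum_v\rho(o,v)\le R+\sum_{z\sim o}\sum_{v\sim z}\big(\rho(o,z)+\rho(z,v)\big)=R+2\Delta R+2\Delta R=(4\Delta+1)R.$$
Indeed, each $z$ has $2\Delta$ neighbors $v$, which gives $2\Delta R$ for the first term; and $\sum_{v\sim z}\rho(z,v)=R$ for each of the $2\Delta$ vertices $z$. Now (1) gives the second claim. $\square$

Fix an Eulerian orientation and a vertex $x$. Let $L_k$ be the set of vertices at directed distance exactly $k$ from $x$, let $S_k=L_0\cup\dots\cup L_k$, and let $s_k=|S_k|$. If an arc leaves $S_k$ from a vertex of $L_i$, $i\le k$, its head has distance at most $i+1$ and at least $k+1$. So $i=k$ and the head is in $L_{k+1}$: **all arcs leaving $S_k$ go from $L_k$ to $L_{k+1}$**. By Lemma 5 their number is $\frac12e(S_k,S_k^c)$.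

Suppose $s_k\le n/2$. By Lemma 6 at least $\frac{s_k(n-s_k)}{2dn}\ge\frac{s_k}{4d}$ arcs leave $S_k$. Each vertex of $L_{k+1}$ receives at most $\Delta$ of them, so $|L_{k+1}|\ge\frac{s_k}{4d\Delta}$, that is,
$$s_{k+1}\ge\Big(1+\frac1{4d\Delta}\Big)s_k .$$
Since $\ln(1+t)\ge t/2$ for $0\le t\le1$, we have $s_k>n/2$ for some $k\le 8d\Delta\ln n+1$. The same holds backward from a target $y$, because the reversed orientation is Eulerian too; two sets of more than $n/2$ vertices meet. The result is $d^+=O(d\Delta\ln n)$.

The loss happens at the division by $\Delta$. Lemma 5 balances arcs; it does not balance their endpoints. Many arcs may enter $S$ from all over $S^c$, while equally many leave $S$ but crowd into a few vertices of $L_{k+1}$. The ring is built to make this happen. Suppose long arcs never increase $|x|$ and $A=\mathbb Z_N\setminus\{0,\pm1\}$, and let $S=\{(x,a):|x|\le k\}$ with $1\le k<K$. Every vertex $(x,a)$ outside $S$ has $|x|\ge2$, so $x\in A$, and the long edge from $(x,a)$ to $(0,a)$ is an arc into $S$. So every vertex of $S^c$ has an arc into $S$. But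 arcs leaving $S$ are short, and their heads lie in the two fibers $F_{k+1}$ and $F_{-k-1}$ only. It remains to see that such an orientation can be made Eulerian.

## Orienting the ring

How fat must the fibers be? Suppose long arcs never increase $|x|$, let $S=\{|x|\le k\}$ with $0\le k<K$, and let $\ell$ be the number of edges of $\mathrm{Cay}(\mathbb Z_N,A)$ between $\{|x|\le k\}$ and its complement. All $m\ell$ long edges of the cut enter $S$. Only short edges can leave, and there are $2m^2$ of them, from two complete bipartite graphs. By Lemma 5, $m\ell\le2m^2$, so $m\ge\ell/2$. With $m=1$ this already fails for $k=0$ as soon as $|A|>2$. With $A=\mathbb Z_N\setminus\{0,\pm1\}$, $K$ even and $k=K/2$, we have $\ell=(K+1)K-2$, so $m\ge\frac12(K^2+K-2)$ is forced. The next lemma shows that $m\ge\sigma+1$ always suffices; for this $A$, $\sigma=K(K+1)-2$, which is within a factor of about $2$ of what is forced.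

**Lemma 7.** $\Gamma(N,m,A)$ has an Eulerian orientation with $d^+\ge K$.

*Proof.* **Step 1: orient the long edges, so that $|x|$ cannot grow along them.** Orient each long edge from the endpoint with larger $|x|$ to the endpoint with smaller $|x|$. In case of a tie (endpoints $x$ and $-x$), orient it arbitrarily, but in the same way for all $a$. Let $t(x)$ be (outdegree $-$ indegree) of $(x,a)$ counting long edges only; it does not depend on $a$. Each arc contributes $+1$ and $-1$, so
$$\sum_{x\in\mathbb Z_N}t(x)=0 .$$
Each vertex has exactly $|A|$ long edges, so $t(x)\equiv|A|\pmod2$. Since $N$ is odd, $s\ne-s$ for $s\in A$, so $|A|$ is even and every $t(x)$ is even.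

**Step 2: turn the short edges into an adjustable flow.** For each $x$ choose an integer $0\le p_x\le m$ (to be fixed below), orient
$$(x,a)\to(x+1,a+i)\qquad(0\le i\le p_x-1),$$
and orient all other edges between $F_x$ and $F_{x+1}$ from $F_{x+1}$ to $F_x$. Each vertex of $F_x$ then has $p_x$ arcs to $F_{x+1}$ and $m-p_x$ arcs from it; each vertex of $F_{x+1}$ has $p_x$ arcs from $F_x$ and $m-p_x$ arcs to it. With $c_x=2p_x-m$, these edges contribute $c_x$ to (out $-$ in) at every vertex of $F_x$ and $-c_x$ at every vertex of $F_{x+1}$. A vertex of $F_x$ also receives $-c_{x-1}$ from the edges between $F_{x-1}$ and $F_x$. So the whole orientation is Eulerian if and only if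
$$t(x)+c_x-c_{x-1}=0\qquad\text{for all }x\in\mathbb Z_N. \tag{2}$$

**Step 3: solve (2) with the right parity.** Choose $c_K\in\{0,1\}$ with $c_K\equiv m\pmod2$, and put
$$c_x=c_K-\sum_{y=-K}^{x}t(y)\qquad(-K\le x\le K).$$
For $x=K$ this is consistent because $\sum_yt(y)=0$. For $x>-K$, subtracting gives $c_x-c_{x-1}=-t(x)$. For $x=-K$ we have $x-1=K$ in $\mathbb Z_N$, and $c_{-K}-c_K=-t(-K)$. So (2) holds. All $t(y)$ are even, so $c_x\equiv m\pmod2$ for all $x$, and $p_x=(c_x+m)/2$ is an integer. It lies in $[0,m]$ exactly when $|c_x|\le m$.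

**Step 4: check $|c_x|\le m$, which is where $m\ge\sigma+1$ is used.** Let $I=\{-K,\dots,x\}$. In $\sum_{y\in I}t(y)$ the arcs inside $I$ cancel, so this sum is the net number of oriented edges of $\mathrm{Cay}(\mathbb Z_N,A)$ leaving $I$. In absolute value it is at most the number of edges between $I$ and its complement. Every edge of $\mathrm{Cay}(\mathbb Z_N,A)$ is written uniquely as $\{y,y+s\}$ with $s\in A$ and $1\le s\le K$. Fix such an $s$. If $y\in I$ and the integer $y+s$ is at most $x$, then $y+s\in I$; so $y\in I$, $y+s\notin I$ forces $x-s<y\le x$, at most $s$ values. If $y\notin I$, then $x<y\le K$, and $y+s\in I$ forces the integer $y+s$ to exceed $K$ and wrap around, so $K-s<y\le K$, again at most $s$ values. The number of cut edges is therefore at most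
$$\sum_{s\in A,\ s>0}2s=\sigma .$$
Hence $|c_x|\le1+\sigma\le m$.

**Step 5: bound $d^+$ from below.** Long arcs never increase $|x|$. Short edges change $|x|$ by at most $1$ (between $F_K$ and $F_{-K}$ they do not change it). So every directed path from $(0,a)$ to $(K,b)$ has length at least $K$. $\square$

Let us run this on $K=2$, $A=\{\pm2\}$, $m=6$. The long edges over $\mathbb Z_5$ are $\{-2,0\},\{0,2\},\{-2,1\},\{2,-1\}$ and the tie $\{1,-1\}$. Orient $-2\to0$, $2\to0$, $-2\to1$, $2\to-1$, and the tie as $1\to-1$. With $c_2=0$ we get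

| $x$ | $-2$ | $-1$ | $0$ | $1$ | $2$ |
|---|---|---|---|---|---|
| $t(x)$ | $2$ | $-2$ | $-2$ | $0$ | $2$ |
| $c_x$ | $-2$ | $0$ | $2$ | $2$ | $0$ |
| $p_x$ | $2$ | $3$ | $4$ | $4$ | $3$ |

For instance, at $x=0$: $t(0)+c_0-c_{-1}=-2+2-0=0$; at $x=-2$: $t(-2)+c_{-2}-c_2=2-2-0=0$. Every $p_x$ lies in $[0,6]$.

**Lemma 8.** If every element of $\mathbb Z_N$ is a sum of at most $r$ elements of $A\cup\{\pm1\}$, then $\Gamma(N,m,A)$ has diameter at most $r+1$.

*Proof.* For every $s\in A\cup\{\pm1\}$ we have $(z,a)\sim(z+s,a)$. To go from $(x,a)$ to $(y,b)$, first go to $(y-1,a)$ in at most $r$ steps, writing $y-1-x$ as a sum of at most $r$ elements of $A\cup\{\pm1\}$. Then take the short edge to $(y,b)$. $\square$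

## Diameter two: proof of Theorem 1

Take all possible long edges: $K\ge2$, $A=\mathbb Z_N\setminus\{0,\pm1\}$, $m=K(K+1)$. Then
$$\sigma=2(2+3+\dots+K)=K(K+1)-2\le m-1,$$
so Lemma 7 applies and gives an Eulerian orientation with $d^+\ge K$. Since $A\cup\{\pm1\}=\mathbb Z_N\setminus\{0\}$, Lemma 8 with $r=1$ gives diameter at most $2$. The diameter is exactly $2$, because $m\ge2$ and $(x,a)$, $(x,b)$ with $a\ne b$ are not adjacent. The number of vertices is $n=Nm=(2K+1)K(K+1)$. The inequality $n\le6K^3$ is equivalent to $2K^2+3K+1\le6K^2$, that is, $(4K+1)(K-1)\ge0$, which is true. So $d^+\ge K\ge(n/6)^{1/3}$.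

If $d^+\le g(d,\log n)$ held with a polynomial $g$, then $(n/6)^{1/3}\le g(2,\log n)$ would hold for infinitely many $n$. The right side is a polynomial in $\log n$, so this is impossible. Likewise $d^+\le F(d)n^{o(1)}$ would give $(n/6)^{1/3}\le F(2)n^{o(1)}$ along a sequence $n\to\infty$, which is impossible. $\blacksquare$

There is no conflict with the bound for Cayley digraphs: the graph is a Cayley graph, but the orientation is not translation-invariant. Indeed $2\in A$, and both $(2,a)\to(0,a)$ and $(-2,a)\to(0,a)$ are arcs; translating the second by $(2,0)$ would give $(0,a)\to(2,a)$, the reverse of the first.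

## Growth through pairs of layers: proof of Theorem 2

How large can $d^+$ be in general? Return to the layers. Instead of dividing by $\Delta$, use the fact that in a simple graph at most $|L_k||L_{k+1}|$ arcs go from $L_k$ to $L_{k+1}$. Since all $\frac12e(S_k,S_k^c)$ arcs leaving $S_k$ do so,
$$|L_k||L_{k+1}|\ \ge\ \tfrac12e(S_k,S_k^c). \tag{3}$$
There is no $\Delta$ here. The price is that a lower bound on a product of two layers gives only a square root for their sum, so growth is quadratic in $k$ rather than exponential.

**Lemma 9.** Suppose $\beta>0$ is such that for every starting vertex, for the orientation and for its reverse, $|L_k||L_{k+1}|\ge\beta s_k$ whenever $s_k\le n/2$. Then $d^+\le4\sqrt{n/\beta}+8$.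

*Proof.* **Step 1: reduce to reaching half of the vertices.** Let $k^*$ be the least $k$ with $s_k>n/2$; it exists by strong connectivity. We claim
$$k^*\le2\sqrt{n/\beta}+4. \tag{4}$$
Given (4), let $(x,y)$ be an ordered pair. More than $n/2$ vertices are reachable from $x$ within $2\sqrt{n/\beta}+4$ steps. By (4) for the reversed orientation, more than $n/2$ vertices reach $y$ within that many steps. The two sets intersect, and the lemma follows.

**Step 2: set up a recursion for (4).** If $s_2>n/2$, then $k^*\le2$. Otherwise let $J\ge0$ be maximal with $s_{2J+2}\le n/2$; then $s_{2J+4}>n/2$, so $k^*\le2J+4$. We must show $J\le\sqrt{n/\beta}$. Put $a_j=s_{2j+1}$. Since $|L_0|=s_0=1\le n/2$, the hypothesis at $k=0$ gives $|L_1|\ge\beta$, so $a_j\ge\beta$ for all $j\ge0$. For $0\le j<J$ we have $s_{2j+2}\le n/2$, so the hypothesis at $k=2j+2$ and the AM–GM inequality give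
$$a_{j+1}=a_j+|L_{2j+2}|+|L_{2j+3}|\ge a_j+2\sqrt{\beta s_{2j+2}}\ge a_j+2\sqrt{\beta a_j}.$$

**Step 3: show that $\sqrt{a_j}$ grows at least linearly.** As $\beta\le a_j$, we have $2\sqrt{\beta a_j}\le2a_j$. Hence
$$\sqrt{a_{j+1}}-\sqrt{a_j}\ \ge\ \frac{2\sqrt{\beta a_j}}{\sqrt{a_j+2\sqrt{\beta a_j}}+\sqrt{a_j}}\ \ge\ \frac{2\sqrt{\beta a_j}}{(\sqrt3+1)\sqrt{a_j}}=\frac{2\sqrt\beta}{\sqrt3+1}=(\sqrt3-1)\sqrt\beta .$$
Summing over $j<J$ and using $a_J=s_{2J+1}\le s_{2J+2}\le n/2$,
$$J(\sqrt3-1)\sqrt\beta\le\sqrt{a_J}\le\sqrt{n/2}.$$
Since $\sqrt2(\sqrt3-1)>1$, this gives $J\le\sqrt{n/\beta}$, and (4) follows. $\square$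

**Proof of Theorem 2.** If $s_k\le n/2$, then (3) and Lemma 6 give
$$|L_k||L_{k+1}|\ge\frac{s_k(n-s_k)}{2dn}\ge\frac{s_k}{4d}.$$
The reversed orientation is also Eulerian, so the same holds for it. Lemma 9 with $\beta=1/(4d)$ gives $d^+\le4\sqrt{4dn}+8=8\sqrt{dn}+8$. $\blacksquare$

## Large degree against small degree: proof of Theorem 4(b)

For $d=2$ the second bound of Lemma 6 is better when $\Delta$ is small. For large $\Delta$ we use another estimate, valid without vertex-transitivity.

**Lemma 10.** Every Eulerian orientation of a $2\Delta$-regular simple connected graph satisfies $d^+\le7n/\Delta$.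

*Proof.* **Step 1: show that three consecutive layers are large.** Fix $x$, let $D$ be the largest directed distance from $x$, put $L_{D+1}=\emptyset$, and let $1\le k\le D$. There are $\Delta|L_k|$ arcs leaving vertices of $L_k$, and all of them end in $S_{k+1}$. At most $|L_k|(|L_{k-1}|+|L_k|+|L_{k+1}|)$ of them end in $L_{k-1}\cup L_k\cup L_{k+1}$. So at least
$$|L_k|\big(\Delta-|L_{k-1}|-|L_k|-|L_{k+1}|\big)$$
of them end in $S_{k-2}$ (empty if $k=1$). These arcs start outside $S_{k-1}$ and end inside it. By Lemma 5 the number of arcs entering $S_{k-1}$ equals the number leaving it, and the latter all go from $L_{k-1}$ to $L_k$, so they number at most $|L_{k-1}||L_k|$. Dividing by $|L_k|>0$,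
$$2|L_{k-1}|+|L_k|+|L_{k+1}|\ge\Delta .$$
In particular $|L_{k-1}|+|L_k|+|L_{k+1}|\ge\Delta/2$.

**Step 2: count disjoint triples.** Split $L_0,\dots,L_D$ into $\lfloor(D+1)/3\rfloor$ disjoint consecutive triples, with at most two layers left over. Then $\lfloor(D+1)/3\rfloor\,\Delta/2\le n$. Since $\lfloor(D+1)/3\rfloor\ge(D-1)/3$, we get $D\le6n/\Delta+2$. The graph is simple, so $2\Delta\le n-1$ and $2\le n/\Delta$. Hence $D\le7n/\Delta$. $\square$

**Proof of Theorem 4(b).** Let $d=2$. If $s_k\le n/2$, then (3) and the second bound of Lemma 6 give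
$$|L_k||L_{k+1}|\ge\frac{s_k\cdot n/2}{2(4\Delta+1)}=\frac{n\,s_k}{16\Delta+4}\ge\frac n{20\Delta}s_k ,$$
and the same holds for the reversed orientation. Lemma 9 with $\beta=n/(20\Delta)$ gives
$$d^+\le4\sqrt{20\Delta}+8\le26\sqrt\Delta ,$$
because $4\sqrt{20}<18$ and $8\le8\sqrt\Delta$. With Lemma 10, $d^+\le\min(26\sqrt\Delta,\,7n/\Delta)$. If $\Delta\le n^{2/3}$, the first term is at most $26n^{1/3}$; if $\Delta>n^{2/3}$, the second is less than $7n^{1/3}$. $\blacksquare$

## Mixed-radix jumps for fixed diameter: proof of Theorem 4(c)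

In the ring, $n=(2K+1)m$ with $m$ about $\sigma$, and $d^+\ge K$. To increase the exponent of $n$, we want jumps of small total length $\sigma$ that still reach every element of $\mathbb Z_N$ in few steps. Using all jumps costs $\sigma\approx K^2$. With two steps, one can use the units up to a scale $\ell$, at cost about $\ell^2$, together with the multiples of $\ell$ up to $K$, at cost about $(K/\ell)^2\ell=K^2/\ell$. These costs balance at $\ell=K^{2/3}$, which suggests $n\approx K^{7/3}$ and the exponent $3/7$. In general, take scales $1=\ell_0<\ell_1<\dots<\ell_r$ for which all the costs $\ell_i^2/\ell_{i-1}$ are equal.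

**Proof of Theorem 4(c).** **Step 1: choose the scales.** Let $r=d-1\ge1$, $b\ge2$, and for $0\le i\le r$ put
$$\ell_i=b^{2^r-2^{r-i}},\qquad\text{so }\ \ell_0=1,\quad\ell_r=b^{2^r-1}.$$
For $1\le i\le r$ let $\rho_i=\ell_i/\ell_{i-1}=b^{2^{r-i+1}-2^{r-i}}=b^{2^{r-i}}$. Let $K=\ell_r-1\ge1$, $N=2K+1$ and
$$A=\{\pm q\ell_{i-1}:1\le i\le r,\ 1\le q\le\rho_i-1\}\setminus\{\pm1\}.$$
Since $(\rho_i-1)\ell_{i-1}=\ell_i-\ell_{i-1}\le\ell_r-1=K$, these are nonzero integers of absolute value at most $K$, so $A$ is a legitimate jump set.

**Step 2: bound the diameter.** Dividing successively by $\ell_{r-1},\dots,\ell_0$ writes each integer $z\in[0,\ell_r)$ as $\sum_{i=1}^rq_i\ell_{i-1}$ with $0\le q_i\le\rho_i-1$. Each nonzero term lies in $A\cup\{\pm1\}$. Every element of $\mathbb Z_N$ is $\pm z$ for some integer $0\le z\le K=\ell_r-1$, so it is a sum of at most $r$ elements of $A\cup\{\pm1\}$. By Lemma 8 the diameter is at most $r+1=d$.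

**Step 3: bound $\sigma$ and choose $m$.** Summing over $q$ and both signs (repeated elements only make the bound larger),
$$\sigma\le2\sum_{i=1}^r\ell_{i-1}\frac{\rho_i(\rho_i-1)}2\le\sum_{i=1}^r\ell_{i-1}\rho_i^2=\sum_{i=1}^rb^{2^r-2^{r-i+1}+2^{r-i+1}}=r\,b^{2^r}.$$
Take $m=rb^{2^r}+1\ge\sigma+1$. Then $m\le(r+1)b^{2^r}=d\,b^{2^r}$.

**Step 4: compare $n$ and $d^+$.** We have
$$n=(2\ell_r-1)m\le2b^{2^r-1}\cdot d\,b^{2^r}=2d\,b^{2^{r+1}-1}=2d\,b^{2^d-1},$$
so $b\ge(n/2d)^{1/(2^d-1)}$. Since $\ell_r\ge2$, $K=\ell_r-1\ge\frac12\ell_r$. By Lemma 7,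
$$d^+\ge K\ge\tfrac12\ell_r=\tfrac12b^{2^{d-1}-1}\ge\tfrac12\Big(\frac n{2d}\Big)^{\frac{2^{d-1}-1}{2^d-1}} .$$
Clearly $n\to\infty$ as $b\to\infty$. The identity for the exponent follows from $\frac12-\frac1{2(2^d-1)}=\frac{2^d-2}{2(2^d-1)}$. $\blacksquare$

A small instance: $d=3$, $r=2$, $b=2$ gives $\ell_0,\ell_1,\ell_2=1,4,8$, $K=7$, $A=\{\pm2,\pm3,\pm4\}$ and $\sigma=18\le rb^4=32$. For example, $7=4+3$.

## Geometric costs and a long ring: proof of Theorem 3

To match $\sqrt{dn}$ we need $\sigma$ to be only a constant times the longest jump $T$, with no factor counting the scales. So instead of equal costs we let the costs of the successive scales decrease geometrically. The number of scales is then about $\log\log T$. The ring is made longer than $T$ by a factor $Q$, which sets the diameter.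

**Proof of Theorem 3.** **Step 1: choose exponents that grow by a factor $3/2$.** Let $T=2^p$ with $p\ge0$, let $Q\ge1$, $K=TQ$ and $N=2K+1$. Put
$$u_0=0,\qquad u_{j+1}=\min\big(p,\ \lfloor3u_j/2\rfloor+1\big).$$
Since $\lfloor3u/2\rfloor+1\ge u+1$ for $u\ge0$, the $u_j$ increase strictly until they reach $p$. Let $r$ be the first index with $u_r=p$. As the $u_j$ are integers, $u_j\ge j$ for $j\le r$. For $p=10$ the sequence is $0,1,2,4,7,10$ and $r=5$.

If $p=0$, then $r=0$. If $p\ge1$, then $u_1=1$, and $u_{j+1}\ge\frac32u_j$ before the cap $p$ is reached, because $\lfloor3u/2\rfloor+1>3u/2$. So $u_j\ge\min(p,(3/2)^{j-1})$ for $j\ge1$. Taking $j=1+\lceil\log_{3/2}p\rceil$ gives $u_j=p$, so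
$$r\le2+\log_{3/2}p\qquad(p\ge1). \tag{5}$$

**Step 2: define the jumps.** Let $\lambda_j=2^{p-u_j}$, so $\lambda_0=T$ and $\lambda_r=1$. For $0\le j<r$ let $\rho_j=\lambda_j/\lambda_{j+1}=2^{u_{j+1}-u_j}$, an integer. Let
$$A=\{\pm q\lambda_{j+1}:0\le j<r,\ 1\le q\le\rho_j\}\setminus\{\pm1\}.$$
Since $\rho_j\lambda_{j+1}=\lambda_j\le T\le K$, the elements of $A$ are nonzero and of absolute value at most $T$. Moreover $T\in A\cup\{1\}$: if $p\ge1$ take $j=0$, $q=\rho_0$; if $p=0$ then $T=1$. For instance, $p=3$ gives $u=0,1,2,3$, $\lambda=8,4,2,1$ and $A=\{\pm2,\pm4,\pm8\}$.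

**Step 3: locate the diameter.** An integer $z$ with $0\le z\le K=TQ$ is $qT+z'$ with $0\le q\le Q$ and $0\le z'<T=\lambda_0$. Dividing $z'$ successively by $\lambda_1,\dots,\lambda_r=1$, the quotient by $\lambda_{j+1}$ is at most $\rho_j-1$, since the previous remainder is less than $\lambda_j$, and the last remainder is $0$. So $z'$ is a sum of at most $r$ elements of $A\cup\{\pm1\}$, and $z$ is a sum of at most $Q+r$. The same holds for $-z$. By Lemma 8, $d\le Q+r+1$. Conversely, each edge changes the $\mathbb Z_N$-coordinate by an element of absolute value at most $T$, so going from $F_0$ to $F_K$ takes at least $K/T=Q$ steps. Thus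
$$Q\le d\le Q+r+1. \tag{6}$$

**Step 4: bound $\sigma$ by a multiple of $T$.** Counting repeated elements with multiplicity and using $\frac{\rho_j(\rho_j+1)}2\le\rho_j^2$,
$$\sigma\le2\sum_{j<r}\lambda_{j+1}\frac{\rho_j(\rho_j+1)}2\le2\sum_{j<r}\frac{\lambda_j^2}{\lambda_{j+1}}=2\sum_{j<r}2^{p-2u_j+u_{j+1}} .$$
Since $u_{j+1}\le\frac32u_j+1$ and $u_j\ge j$, the exponent is at most $p+1-\frac12u_j\le p+1-\frac j2$. Hence
$$\sigma\le2\sum_{j\ge0}2T\cdot2^{-j/2}=\frac{4T}{1-2^{-1/2}}=4(2+\sqrt2)T\le14T .$$

**Step 5: choose $m$ and compare.** Take $m=14T+1\ge\sigma+1$. Then $n=(2TQ+1)(14T+1)$, and from $2TQ\le2TQ+1\le3TQ$ and $14T\le14T+1\le15T$ we get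
$$28T^2Q\le n\le45T^2Q. \tag{7}$$
By Lemma 7 and (7), $d^+\ge TQ=\sqrt{T^2Q\cdot Q}\ge\sqrt{nQ/45}$. If $Q\ge r+1$, then (6) gives $Q\le d\le2Q$, so $Q\ge d/2$ and
$$d^+\ge\sqrt{nd/90}\ge\frac{\sqrt{dn}}{10} .$$

**Step 6: fit the parameters to $n_0$ and $d_0$.** Given $n_0,d_0$ as in the theorem, we have $\log_2n_0\ge1$, so $d_0\ge3$. Take $Q=d_0$, and let $T=2^p$, $p\ge0$, be the largest power of $2$ with $T^2Q\le n_0$; it exists because $d_0\le n_0$. By maximality $4T^2Q>n_0$. So (7) gives $n\ge28T^2Q>7n_0$ and $n\le45n_0$. It remains to check $Q\ge r+1$. If $p=0$, then $r+1=1\le Q$. If $p\ge1$, then $T^2\le n_0$ gives $p\le\frac12\log_2n_0$, and (5) gives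
$$r+1\le3+\log_{3/2}p\le3+\log_{3/2}\log_2n_0\le d_0=Q .$$
So Step 5 applies, with $d_0=Q\le d\le2Q=2d_0$. $\blacksquare$
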